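\title{Every metric compactification of the ray has unique hyperspace $F_3(X)$}

\begin{abstract}
For a continuum $X$, let $F_3(X)$ be the space of nonempty subsets of $X$ with at most three points, with the Hausdorff metric. We prove that if $X$ is a metric compactification of the ray $[0,\infty)$, $Y$ is a continuum and $F_3(X)$ is homeomorphic to $F_3(Y)$, then $X$ is homeomorphic to $Y$. No condition on the remainder of $X$ is needed. The proof shows that $X$ is already determined by the subspace of $F_3(X)$ formed by the sets that contain the end point of the ray.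
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{continuum} is a compact connected metric space with more than one point. For a metric space $(X,d)$ and $n\in\mathbb N$ let
\[
F_n(X)=\{A\subset X: A \text{ is nonempty and has at most } n \text{ points}\},
\]
with the Hausdorff metric $D(A,B)=\max\{\max_{a\in A}d(a,B),\ \max_{b\in B}d(b,A)\}$. An element of $F_n(X)$ is a configuration of $n$ unlabeled points of $X$ that are allowed to collide, and $F_1(X)$ is an isometric copy of $X$. One can ask whether the topological type of $F_n(X)$ remembers $X$. A continuum $X$ \emph{has unique hyperspace $F_n(X)$} if every continuum $Y$ with $F_n(X)\cong F_n(Y)$ is homeomorphic to $X$; here $\cong$ means ``homeomorphic to''.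

The \emph{ray} is the space $[0,\infty)$. A \emph{metric compactification of the ray} is a continuum $X$ containing a dense subspace $R_X\cong[0,\infty)$, and $K=X\setminus R_X$ is its \emph{remainder}. If $K$ is a point, $X$ is an arc. The closure of the graph of $\sin(1/x)$, $0<x\le 1$, is a compactification whose remainder is an arc. We identify $R_X$ with $[0,\infty)$, so that $0\in X$ denotes the end point of the ray.

By \cite[Theorems 3.1 and 4.1]{comp}, every metric compactification $X$ of the ray has unique hyperspace $F_n(X)$ for $n\ne3$. By \cite[Theorem 5.6]{comp}, it has unique hyperspace $F_3(X)$ if its remainder is an ANR (absolute neighborhood retract), and it is left open there whether this hypothesis can be removed. These results suggest that the answer is yes, and it is.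

\begin{theorem}\label{thm:A}
If $X$ is a metric compactification of the ray, $Y$ is a continuum and $F_3(X)\cong F_3(Y)$, then $X\cong Y$.
\end{theorem}

Together with \cite[Theorems 3.1 and 4.1]{comp} this gives:

\begin{corollary}\label{cor:all}
Every metric compactification $X$ of the ray has unique hyperspace $F_n(X)$ for every $n\in\mathbb N$.
\end{corollary}

Theorem~\ref{thm:A} follows from a more precise statement about the closed subspace
\[
B_X=\{A\in F_3(X):0\in A\}.
\]
A space is \emph{nondegenerate} if it has more than one point.

\begin{theorem}\label{thm:B}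
Let $X$ and $Y$ be metric compactifications of the ray with remainders $K$ and $L$.
\begin{enumerate}
\item[(1)] $B_X\cong B_Y$ if and only if $X\cong Y$.
\item[(2)] If $K,L$ are nondegenerate and $g:B_X\to B_Y$ is any homeomorphism, then there is a homeomorphism $\varphi:K\to L$ with $g(\{0,p\})=\{0,\varphi(p)\}$ for all $p\in K$, and $\varphi$ extends to a homeomorphism $X\to Y$.
\item[(3)] If $K,L$ are nondegenerate, every homeomorphism $h:F_3(X)\to F_3(Y)$ satisfies $h(B_X)=B_Y$, so (2) applies to $h|_{B_X}$.
\end{enumerate}
\end{theorem}

The first idea for a uniqueness theorem is to describe the copy $F_1(X)$ of $X$ inside $F_n(X)$ in topological terms. For $n=2$ the line shows that this is reasonable: $F_2(\mathbb R)$ is the half-plane $\{(a,b):a\le b\}$, and the singletons form its boundary. For $n=3$ the picture changes. In the wedge $\{a\le b\le c\}$ the two faces $b=a$ and $b=c$ describe the same two-point sets $\{a,c\}$; gluing them removes the boundary, and $F_3(\mathbb R)\cong\mathbb R^3$ (Lemma~\ref{lem:psi}). For a compactification $X$ of the ray, $F_3((0,\infty))\cong\mathbb R^3$ is open in $F_3(X)$, and a homeomorphism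 of $\mathbb R^3$ that is the identity outside a ball extends by the identity to $F_3(X)$. So some homeomorphisms of $F_3(X)$ send a singleton to a three-point set, and $F_1(X)$ cannot be characterized.

What remains visible is the end point $0$. The sets that contain it form the manifold boundary of $F_3([0,\infty))$, and their closure is $B_X$ (Section~\ref{sec:manifold}). The space $B_X$ contains a second copy $\{\{0,x\}:x\in X\}$ of $X$. When the remainders are nondegenerate, the part of this copy over $K$ is preserved by every homeomorphism $B_X\to B_Y$ (Section~\ref{sec:deform}), and the part over the ray is preserved asymptotically, which suffices to build a homeomorphism $X\to Y$ (Section~\ref{sec:ray}). The only property of a nondegenerate remainder that these arguments use, beyond compactness, is that it is infinite. Section~\ref{sec:model} shows the central mechanism on the $\sin(1/x)$-continuum.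

\section{Background}\label{sec:background}

All metrics on the base spaces are written $d$. We write $B(x,\varepsilon)$ for the open ball and $N_\varepsilon(K)=\{x:d(x,K)<\varepsilon\}$. A \emph{path} is a continuous map from a compact interval, and an \emph{arc} is a space homeomorphic to $[0,1]$.

\subsection*{The topology of $F_3(S)$}
Let $S$ be a metric space. For finite sets, $D(A,B)<\varepsilon$ holds exactly when each point of either set lies at distance less than $\varepsilon$ from some point of the other. We use three consequences.
\begin{enumerate}
\item[(H1)] $D(\{a,b,c\},\{a',b',c'\})\le\max\{d(a,a'),d(b,b'),d(c,c')\}$. Hence $(a,b,c)\mapsto\{a,b,c\}$ is a continuous surjection $S^3\to F_3(S)$; $F_3(S)$ is compact if $S$ is; and $F_3(S')$ is dense in $F_3(S)$ if $S'$ is dense in $S$.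
\item[(H2)] If $A_n\to A$, then every limit point of a sequence $a_n\in A_n$ lies in $A$, and every point of $A$ is the limit of such a sequence. For $U$ open in $S$, the sets $\{A:A\subset U\}$ and $\{A:A\cap U\ne\emptyset\}$ are open, and they generate the topology of $F_3(S)$ (the Vietoris topology). So this topology depends only on the topology of $S$.
\item[(H3)] If $U_1,U_2,U_3\subset S$ are open and pairwise disjoint, then $(u_1,u_2,u_3)\mapsto\{u_1,u_2,u_3\}$ is a homeomorphism of $U_1\times U_2\times U_3$ onto an open subset of $F_3(S)$. Indeed, the map is continuous and injective, and for open $U_i'\subset U_i$ it sends $U_1'\times U_2'\times U_3'$ onto the open set of all $A$ that meet each $U_i'$.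
\end{enumerate}
By (H3) the three-point sets form an open subset of $F_3(S)$, on which the three points vary continuously.

\subsection*{Textbook facts}
A \emph{$3$-manifold} is a space $M$ in which every point has an open neighborhood homeomorphic to an open subset of the half-space $[0,\infty)\times\mathbb R^2$. Its \emph{boundary} $\partial M$ is the set of points with no open neighborhood homeomorphic to an open subset of $\mathbb R^3$; homeomorphisms preserve it.
\begin{enumerate}
\item[(T1)] (Invariance of domain.) A continuous injective map from an open subset of $\mathbb R^3$ to $\mathbb R^3$ is open. Consequently the boundary of the half-space is $\{0\}\times\mathbb R^2$, and the $3$-cell $[0,1]^3$ is a $3$-manifold with nonempty boundary.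
\item[(T2)] Any two distinct points of a path connected Hausdorff space are the end points of an arc.
\item[(T3)] A nonempty connected separable metric space in which every point has an open neighborhood homeomorphic to $(0,1)$ or $[0,1)$ is homeomorphic to $[0,1]$, $[0,1)$, $(0,1)$ or the circle $S^1$.
\end{enumerate}

\subsection*{Triples of real numbers}

\begin{lemma}\label{lem:psi}
Define $\Psi:F_3(\mathbb R)\to\mathbb R\times\mathbb C$ by $\Psi(\{a\})=(a,0)$ and
\[
\Psi(\{a,b,c\})=\bigl(a,\ (c-a)\,e^{2\pi i(b-a)/(c-a)}\bigr)\qquad(a\le b\le c,\ a<c).
\]
Then $\Psi$ is a homeomorphism. Consequently $F_3((0,1))\cong\mathbb R^3$; the space $F_3([0,\infty))$ is homeomorphic to $[0,\infty)\times\mathbb C$, with boundary $\{A:0\in A\}$; and $F_3([0,1])$ is a $3$-cell.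
\end{lemma}

\begin{proof}
Let $W=\{(a,b,c)\in\mathbb R^3:a\le b\le c\}$ and $\pi:W\to F_3(\mathbb R)$, $\pi(a,b,c)=\{a,b,c\}$. The formula for $\Psi$ defines a continuous function on $W$; at points with $a=c$ this holds because the second coordinate has modulus $c-a$. The only fibers of $\pi$ with more than one point are the pairs $(a,a,c)$, $(a,c,c)$ with $a<c$, and both have the value $(a,c-a)$. So $\Psi$ is well defined. The union of a compact family in $F_3(\mathbb R)$ is bounded, so $\pi$ is proper. A proper continuous map between metric spaces is closed, so $\pi$ is a quotient map and $\Psi$ is continuous.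

If $\Psi(A)=(m,z)$, then $\min A=m$ and $\max A=m+|z|$. If $z\neq0$, the argument of $z$ gives $(b-a)/(c-a)$ modulo $1$, which determines $A$ and can be prescribed. So $\Psi$ is bijective. The preimage of a compact set is closed and lies in some compact set $F_3([-M,M])$, so $\Psi$ is proper, hence closed, hence a homeomorphism.

The consequences follow from $(0,1)\cong\mathbb R$, from $\Psi(F_3([0,\infty)))=\{m\ge0\}$ with (T1), and from $\Psi(F_3([0,1]))=\{(m,z):m\ge0,\ m+|z|\le1\}$, a compact convex set with nonempty interior.
\end{proof}

\subsection*{Rays and remainders}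
Let $X=R\cup K$ be a metric compactification of the ray $R=R_X$. Inequalities, intervals, $\max$ and boundedness refer to the order of $R=[0,\infty)$, while distances and diameters are always measured with the metric $d$ of $X$. By (H2) and Lemma~\ref{lem:psi}, $\max$ is continuous on $F_3(R)$.
\begin{enumerate}
\item[(R1)] $R$ is open in $X$, being a locally compact dense subspace of a Hausdorff space. So $K$ is compact, and $[0,\eta)$ is open in $X$ for every $\eta>0$.
\item[(R2)] A sequence $r_n\in R$ tends to $\infty$ if and only if all its limit points lie in $K$: a bounded subsequence has a limit point in a compact set $[0,M]$, and if $r_n\to\infty$, then the neighborhood $[0,r+1)$ of $r\in R$ contains finitely many terms. By compactness of $X$, $d(t,K)\to0$ as $t\to\infty$.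
\item[(R3)] $K=\bigcap_n\operatorname{cl}[n,\infty)$ by density of $R$, (R1) and (R2). As a nested intersection of continua, $K$ is nonempty and connected. If $K$ is nondegenerate, it is therefore infinite. If $K$ is a point, $X$ is the one-point compactification of $[0,\infty)$, an arc with end point $0$.
\end{enumerate}

A point that moves continuously and goes arbitrarily far out along the ray cannot skip any part of it, so it accumulates on all of $K$. This observation drives every statement about paths below.

\begin{lemma}\label{lem:sweep}
Let $r:[0,\tau)\to R$ be continuous and unbounded. Then for every $p\in K$ there are $t_n\to\tau$ with $r(t_n)\to p$.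
\end{lemma}

\begin{proof}
Let $s<\tau$. Since $r$ is bounded on $[0,s]$, the connected set $r([s,\tau))$ is unbounded, so it contains $[r(s),\infty)$, whose closure contains $K$ by (R3). Take $s_n\to\tau$ and $t_n\in[s_n,\tau)$ with $d(r(t_n),p)<1/n$.
\end{proof}

\begin{lemma}\label{lem:pathsX}
If $K$ is nondegenerate, every path in $X$ lies in $R$ or in $K$.
\end{lemma}

\begin{proof}
Otherwise, after reversing and restricting, there is a path $\alpha$ that starts in $R$; let $\tau$ be the first time at which it meets the closed set $K$. On $[0,\tau)$ it is unbounded, since otherwise $\alpha(\tau)\in[0,M]$ for some $M$. By Lemma~\ref{lem:sweep} every $p\in K$ equals $\alpha(\tau)$, so $K$ is a point.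
\end{proof}

\section{The strata of $B_X$ and a model case}\label{sec:model}

Write $\langle x,y\rangle=\{0,x,y\}$ for $x,y\in X$. Every element of $B_X$ has this form, $\langle x,y\rangle=\langle y,x\rangle$, and $\langle x,x\rangle=\langle 0,x\rangle=\{0,x\}$. Sorting by the position of $x$ and $y$ gives a partition $B_X=P\sqcup Z_1\sqcup Z_2$, where
\[
P=\{\langle r,s\rangle:r,s\in R\},\qquad
Z_1=\{\langle p,r\rangle:p\in K,\ r\in(0,\infty)\},\qquad
Z_2=\{\langle p,q\rangle:p,q\in K\}.
\]
Put $Z=Z_1\cup Z_2$ and $Z_0=\{\{0,p\}:p\in K\}\subset Z_2$; see Figure~\ref{fig:B}. Subscripts $X$, $Y$ are added when two spaces are present. The map $\Psi$ identifies $P$ with the plane $\mathbb C$ so that $\max A=|z|$: the set $S_v=\{A\in P:\max A=v\}=\{\langle u,v\rangle:0\le u\le v\}$ is the circle of radius $v$, and the sets $\{0,t\}$, $t\in R$, form the nonnegative real axis.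

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\fill[gray!15] (0,3)--(0,4)--(3,4)--(3,3)--cycle;
\fill[gray!45] (3,3)--(3,4)--(4,4)--cycle;
\draw (0,3)--(0,0)--(3,3);
\draw (0,4)--(4,4);
\draw[dashed] (0,3)--(3,3)--(3,4);
\draw[very thick] (0,3)--(0,4);
\draw[very thick] (3,3)--(4,4);
\draw[thick,dotted] (0,2)--(2,2);
\draw[->] (0.7,0.7)--(0.7,2.9);
\node at (1.5,3.5) {$Z_1$};
\node at (3.3,3.72) {$Z_2$};
\node at (1.6,2.55) {$P$};
\node[right] at (2.05,1.95) {$S_v$};
\node[right] at (0.7,1.55) {$\gamma$};
\node[right] at (3.55,3.4) {$Z_0$};
\node[left] at (0,3.5) {$Z_0$};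
\node[left] at (0,1.5) {$\langle 0,x\rangle$};
\node[right] at (1.1,0.95) {$\langle x,x\rangle$};
\node[below] at (0,0) {$\{0\}$};
\end{tikzpicture}
\caption{The space $B_X$ of sets $\langle x,y\rangle=\{0,x,y\}$, drawn as a triangle of unordered pairs; on each axis the ray is followed by the remainder $K$, drawn schematically as an interval. The left edge is glued to the diagonal by $\langle0,x\rangle=\langle x,x\rangle$. The gluing turns $P$ into a plane and $S_v=\{\max A=v\}$ into a circle, and it identifies the two heavy segments, which represent $Z_0\cong K$. The half-line $\gamma=\{\langle1,s\rangle:s\ge1\}$ crosses every $S_v$ with $v\ge1$ and stays away from $Z_2$.}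
\label{fig:B}
\end{figure}

The task is to find $Z_0$, the copy of $K$, using only the topology of $B_X$. Path components will separate $P$ from $Z$, and $Z_0$ will turn out to be the only door through which a path can pass between $Z_1$ and $Z_2$. The difficulty is to tell $Z_1$ from $Z_2$.

\begin{example}\label{ex:sin}
Let $X\subset\mathbb R^2$ be the closure of the ray $t\mapsto(1/(1+t),\cos\pi t)$, $t\ge0$, a form of the $\sin(1/x)$-continuum. Its remainder consists of the points $p_s=(0,s)$, $-1\le s\le1$. Let $z=\langle p_0,p_{1/2}\rangle\in Z_2$ and consider the path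
\[
\sigma(t)=\langle p_0,p_{1/2-t}\rangle\quad(0\le t\le\tfrac12),\qquad
\sigma(t)=\langle p_0,t-\tfrac12\rangle\quad(\tfrac12\le t\le\tfrac34).
\]
First the two points of $K$ merge, which frees one point; then the free point leaves $0$ along the ray. The path starts in $Z_2$, passes through $\{0,p_0\}\in Z_0$ and ends in $Z_1$. So path components do not separate $Z_1$ from $Z_2$.

The neighbors of $z$, however, cannot follow $\sigma$. Let $z_i=\langle i+\frac12,p_{1/2}\rangle$. The point $i+\frac12$ of the ray has height $0$, so $z_i\to z$. Suppose that $A$ is a path in $B_X$ with $A(0)=z_i$ and $D(A(t),\sigma(t))<\frac1{10}$ for $0\le t\le\frac34$, with $i\geq 9$. As long as $A(t)$ has three points, they move continuously by (H3), and Lemma~\ref{lem:pathsX} gives $A(t)=\{0,q(t),r(t)\}$ with $q(t)\in K$ and $r(t)\in R$. A point within $\frac1{10}$ of $\sigma(t)$ has either first coordinate above $\frac7{10}$, or first coordinate below $\frac1{10}$ and height in $(-\frac1{10},\frac6{10})$. The point $r(t)$ starts in the second region, so it stays there, and it remains in the compact set $J=\{r\in[i,i+1]:-\frac1{10}\le\cos\pi r\le\frac6{10}\}$.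 Since $\{0\}$, $K$, $J$ are disjoint compact sets, the three points never merge. At time $\frac34$ the points of $A$ have first coordinates $1$, $0$ and less than $\frac1{10}$, while $\sigma(\frac34)$ contains the point $\frac14$ of the ray, with first coordinate $\frac45$. This contradicts $D<\frac1{10}$.

Thus $z$ can enter $Z_1$ alone, but it cannot take a neighborhood along: $z_i$ has one point locked in $K$, one locked in the ray near $K$, and none to spare. In contrast, $\langle p,r\rangle\in Z_1$ can slide its point $r$ to any place on the ray, and all nearby sets can do the same with their point near $r$.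
\end{example}

This contrast, made general in Lemma~\ref{lem:key} and Proposition~\ref{prop:strata}, separates the strata. It depends on $n=3$: an element of $B_X$ has only two free points.

\section{The manifold part of $F_3(Y)$}\label{sec:manifold}

In Theorem~\ref{thm:A} nothing is assumed about $Y$. To show that $Y$ contains a dense ray we compare the places where $Y$ looks like an interval with the places where $F_3(Y)$ looks like a $3$-manifold. For a continuum $Y$ let $O(Y)$ be the set of points with an open neighborhood homeomorphic to $(0,1)$ or $[0,1)$, and for a space $S$ let $\mathcal M(S)$ be the set of points with an open neighborhood homeomorphic to an open subset of $[0,\infty)\times\mathbb R^2$. Both sets are open and are preserved by homeomorphisms.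

\begin{lemma}\label{lem:manifold}
For every continuum $Y$, $\mathcal M(F_3(Y))=F_3(O(Y))$.
\end{lemma}

\begin{proof}
Let $A=\{a_1,\dots,a_k\}\subset O(Y)$ have $k\le3$ points. Choose disjoint open neighborhoods $I_j$ of $a_j$, each homeomorphic to $(0,1)$ or $[0,1)$. If $k\le2$, the union $I$ of the $I_j$ is homeomorphic to an open subset of $[0,1]$: send $I_1$ onto $(0,\frac13)$ or $[0,\frac13)$ and $I_2$ onto $(\frac23,1)$ or $(\frac23,1]$. By (H2), $F_3(I)$ is an open neighborhood of $A$ homeomorphic to an open subset of the $3$-cell $F_3([0,1])$. If $k=3$, (H3) gives an open neighborhood homeomorphic to $I_1\times I_2\times I_3$, which is $\mathbb R^3$ or a half-space because $[0,\infty)^2\cong[0,\infty)\times\mathbb R$. In each case $A\in\mathcal M(F_3(Y))$.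

Conversely, let $A\in\mathcal M(F_3(Y))$ and $a\in A$; we show $a\in O(Y)$. Product charts exist only at three-point sets, so we first perturb $A$, keeping $a$. Since $Y$ has no isolated points and $\mathcal M(F_3(Y))$ is open, it contains a three-point set $\{a,b,c\}$. By (H3) there are disjoint open sets $U\ni a$, $V\ni b$, $W\ni c$ such that $U\times V\times W$ is homeomorphic to an open subset of the half-space. Projections are open and continuous, so they send small open path connected sets to small open path connected sets, and $U,V,W$ are locally path connected. Hence their components are open, have more than one point, and every connected open subset of them is arcwise connected by (T2). In particular there are arcs $\beta\subset V$ and $\gamma\subset W$.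

A \emph{simple triod} is a union of three arcs $T_1,T_2,T_3$ that have a common end point $x$ and are otherwise disjoint. We claim that $U$ contains none. Otherwise $(T_1\cup T_2\cup T_3)\times\beta\times\gamma$ embeds in $\mathbb R^3$. Let $b',c'$ be non-end points of $\beta,\gamma$. By (T1) the image of the $3$-cell $(T_1\cup T_2)\times\beta\times\gamma$ is a neighborhood of the image of $(x,b',c')$, so it contains the image of $(y,b',c')$ for $y\in T_3\setminus\{x\}$ close to $x$. This contradicts injectivity.

Let $U_0$ be the component of $U$ that contains $a$.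

\emph{Case 1: $a$ is a non-end point of an arc $\alpha\subset U_0$.} Let $x$ be any non-end point of $\alpha$ and $G\subset U_0$ a connected open neighborhood of $x$ that misses the end points of $\alpha$. If $y\in G\setminus\alpha$, an arc in $G$ from $y$ to $x$ first meets $\alpha$ at a non-end point $w$, and its piece from $y$ to $w$ forms a simple triod with $\alpha$. So $G\subset\alpha$. Hence $\alpha$ without its end points is open in $Y$, and $a\in O(Y)$.

\emph{Case 2: there is no such arc.} Take an arc $\alpha\subset U_0$ from $a$ to a point $e\ne a$, and a connected open neighborhood $G\subset U_0$ of $a$ with $e\notin G$. If $y\in G\setminus\alpha$, an arc in $G$ from $y$ to $a$ first meets $\alpha$ at a point $w\ne e$. If $w\ne a$, we obtain a simple triod; if $w=a$, this arc and $\alpha$ form an arc of which $a$ is a non-end point. Both are excluded, so $G\subset\alpha$. A connected relatively open subset of $\alpha$ that contains the end point $a$ and misses $e$ is homeomorphic to $[0,1)$, so $a\in O(Y)$.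
\end{proof}

\begin{lemma}\label{lem:O}
If $X$ is a metric compactification of the ray with nondegenerate remainder, then $O(X)=R_X$. In particular $X$ is not an arc, and $X$ determines $R_X$ and its end point $0$.
\end{lemma}

\begin{proof}
Since $R_X$ is open, $R_X\subset O(X)$. A point of $K\cap O(X)$ would have a path connected open neighborhood, which meets the dense set $R_X$, against Lemma~\ref{lem:pathsX}. An arc $X$ has $O(X)=X$. Finally, $0$ is the only point of $R_X$ whose removal leaves $R_X$ connected.
\end{proof}

\begin{proposition}\label{prop:reduce}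
Let $X$ be a metric compactification of the ray, $Y$ a continuum and $h:F_3(X)\to F_3(Y)$ a homeomorphism.
\begin{enumerate}
\item[(a)] If $X$ is an arc, so is $Y$.
\item[(b)] If $K$ is nondegenerate, then $Y$ is a metric compactification of the ray $R_Y=O(Y)$ with nondegenerate remainder, and $h(B_X)=B_Y$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:manifold}, $h(F_3(O(X)))=F_3(O(Y))$.

(a) Here $O(X)=X$, so $F_3(O(Y))=F_3(Y)$ and $O(Y)=Y$. By (T3) and compactness, $Y$ is an arc or a circle. Every $A\in F_3(S^1)$ lies in the open set $F_3(S^1\setminus\{x\})\cong\mathbb R^3$ for any $x\notin A$, so $F_3(S^1)$ has empty boundary, while $F_3(X)$ is a $3$-cell. So $Y$ is an arc.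

(b) Put $O=O(Y)$. By Lemmas~\ref{lem:O} and~\ref{lem:psi}, $F_3(O)=h(F_3(R_X))$ is homeomorphic to a half-space, and by (H1) it is dense in $F_3(Y)$. Approximating singletons $\{y\}$ shows that $O$ is dense in $Y$. If $O=O_1\sqcup O_2$ with $O_1$, $O_2$ nonempty and open, then $\{A\subset O_1\}$ and $\{A\cap O_2\ne\emptyset\}$ are nonempty open sets that partition the connected space $F_3(O)$; so $O$ is connected and (T3) applies. The space $O$ is not compact because $F_3(O)$ is not, and $O\not\cong(0,1)$ because $F_3(O)$ has nonempty boundary. So $O\cong[0,\infty)$, and $Y$ is a compactification of the ray $R_Y=O$. If its remainder were a point, $Y$ would be an arc and $O(Y)=Y$ would be compact.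

The homeomorphism $h:F_3(R_X)\to F_3(R_Y)$ preserves boundaries, and by Lemma~\ref{lem:psi} these are $P_X$ and $P_Y$. Their closures are $B_X$ and $B_Y$, because $B_X$ is closed by (H2) and $\langle x,y\rangle$ is a limit of sets $\langle r,s\rangle$ with $r,s\in R_X$ by (H1). So $h(B_X)=B_Y$.
\end{proof}

\section{Paths and local deformations in $B_X$}\label{sec:deform}

In this section and the next all remainders are nondegenerate, hence infinite. We record the topology of the strata. The set $P=\{A\in B_X:A\subset R\}$ is open and dense in $B_X$, and it is path connected as an image of $R\times R$. So $Z$ is closed. The set $Z_2$ is compact as an image of $K\times K$.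

Let $\langle p,r\rangle\in Z_1$, and take pairwise disjoint open neighborhoods $U$ of $0$, $V$ of $p$ in $X$, and $I$ of $r$, with $I$ an interval in $(0,\infty)$. Restricting (H3) to $\{0\}\times V\times I$ shows that
\begin{equation}\label{eq:chart}
V\times I\to B_X,\qquad (x,s)\mapsto\langle x,s\rangle,
\end{equation}
is a homeomorphism onto an open neighborhood of $\langle p,r\rangle$ in $B_X$. A set $\langle x,s\rangle$ in this neighborhood lies in $Z_1$ exactly when $x\in K$. Therefore the bijection $K\times(0,\infty)\to Z_1$, $(p,r)\mapsto\langle p,r\rangle$, is a homeomorphism: on $Z_1$ the point in $K$ and the point in $(0,\infty)$ vary continuously.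

\begin{lemma}\label{lem:PZ}
Every path in $B_X$ lies in $P$ or in $Z$. Moreover, $P$ is the only path component of $B_X$ with nonempty interior.
\end{lemma}

\begin{proof}
Otherwise, after reversing and restricting, there is a path $A$ that starts in $P$; let $\tau$ be the first time at which it meets $Z$. The function $\max A(t)$ is continuous on $[0,\tau)$. It is unbounded, since otherwise $A(\tau)$ would lie in a compact set $F_3([0,M])$. By Lemma~\ref{lem:sweep} and (H2), $K\subset A(\tau)$, which is impossible because $K$ is infinite. So the path connected set $P$ is a path component. It is open, and the other components miss the dense set $P$.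
\end{proof}

A path in $Z_1$ that converges to a point of $Z_2$ must lose its point on the ray. That point cannot escape to $K$, so it goes to $0$.

\begin{lemma}\label{lem:door}
Let $\sigma:[0,\tau]\to B_X$ be a path with $\sigma(t)=\langle p(t),r(t)\rangle\in Z_1$ for $t<\tau$, where $p(t)\in K$, and with $\sigma(\tau)\in Z_2$. Then $r(t)\to0$ as $t\to\tau$, and $\sigma(\tau)\in Z_0$.
\end{lemma}

\begin{proof}
The function $r$ is continuous on $[0,\tau)$. If it were unbounded, Lemma~\ref{lem:sweep} and (H2) would give $K\subset\sigma(\tau)$. So $r$ takes values in a compact set $[0,M]$, and all its limit points as $t\to\tau$ lie in $\sigma(\tau)\cap R=\{0\}$. Thus $r(t)\to0$. Choose $t_n\to\tau$ with $p(t_n)\to p^*\in K$; then $\sigma(\tau)=\lim\sigma(t_n)=\{0,p^*\}$ by (H1).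
\end{proof}

Single paths can cross from $Z_2$ to $Z_1$ (Example~\ref{ex:sin}), so we move a whole neighborhood. A \emph{local deformation at $z\in B_X$} is a continuous map $H:\mathcal V\times[0,1]\to B_X$, $(A,t)\mapsto H_t(A)$, where $\mathcal V$ is an open neighborhood of $z$ and $H_0$ is the inclusion. No injectivity is required.

\begin{lemma}\label{lem:key}
If $z\in Z_2$ and $H$ is a local deformation at $z$, then $H_t(z)\in Z_2$ for all $t$.
\end{lemma}

\begin{proof}
Let $\sigma(t)=H_t(z)$, a path in $Z$ by Lemma~\ref{lem:PZ}. Suppose that $\sigma$ meets $Z_1$, and let $t_0=\inf\{t:\sigma(t)\in Z_1\}$. Since $\sigma(0)\in Z_2$ and $Z_2$ is closed, $\sigma([0,t_0])\subset Z_2$. Fix $\varepsilon>0$ with $4\varepsilon<d(0,K)$, so that $B(0,2\varepsilon)$ and $N_{2\varepsilon}(K)$ are disjoint. Choose $t_1>t_0$ with $\sigma(t_1)\in Z_1$ and $D(\sigma(t),\sigma(t_0))<\varepsilon$ for $t\in[t_0,t_1]$. Elements of $Z_2$ are subsets of $\{0\}\cup K$, so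
\begin{equation}\label{eq:sigma}
\sigma(t)\subset B(0,\varepsilon)\cup N_\varepsilon(K)\qquad(0\le t\le t_1).
\end{equation}

\emph{The neighbors.} Write $z=\langle p,q\rangle$ with $p,q\in K$, and choose $a_i\in(0,\infty)$ with $a_i\to p$. Then $z_i=\langle a_i,q\rangle\in Z_1$ and $z_i\to z$, so we may assume $z_i\in\mathcal V$. This is where $z\in Z_2$ is used: $z$ is approximated by elements of $Z_1$ whose point on the ray is close to $K$. The map $H$ is uniformly continuous on the compact set $(\{z\}\cup\{z_i\}_i)\times[0,1]$, so the paths $A_i(t)=H_t(z_i)$ converge to $\sigma(t)$ uniformly in $t$. For large $i$ we have $a_i\in N_{2\varepsilon}(K)$ and, by \eqref{eq:sigma}, $A_i(t)\subset B(0,2\varepsilon)\cup N_{2\varepsilon}(K)$ for $t\le t_1$.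

Fix such an $i$. The path $A_i$ lies in $Z$ by Lemma~\ref{lem:PZ} and starts in $Z_1$. On any interval starting at $0$ and contained in $[0,t_1]$ on which $A_i$ stays in $Z_1$, write $A_i(t)=\langle q(t),r(t)\rangle$ with $q(t)\in K$. The continuous function $r$ takes values in two disjoint open sets and $r(0)=a_i$, so $r(t)\in N_{2\varepsilon}(K)$, and $d(0,r(t))>2\varepsilon$. If $A_i$ met the closed set $Z_2$ at a first time $s\le t_1$, Lemma~\ref{lem:door} would give $r(t)\to0$ as $t\to s$, which is impossible. Hence $A_i(t)\subset\{0\}\cup N_{2\varepsilon}(K)$ for all $t\le t_1$.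

\emph{The limit.} Let $C=\{x:d(x,K)\le2\varepsilon\}$, a closed set with $0\notin C$. Letting $i\to\infty$ and using (H2), we get $\sigma(t)\subset\{0\}\cup C$ for $t\le t_1$. Let $\alpha=\max\{t\le t_1:\sigma(t)\in Z_2\}<t_1$. On $(\alpha,t_1]$ the path $\sigma$ lies in $Z_1$, and its point on $(0,\infty)$ lies in $C$. By Lemma~\ref{lem:door}, applied with time reversed, this point tends to $0$ as $t\downarrow\alpha$. So $0\in C$, a contradiction.
\end{proof}

From now on $X,Y$ have nondegenerate remainders $K,L$, and $g:B_X\to B_Y$ is a homeomorphism. Both $g$ and $g^{-1}$ are uniformly continuous. By Lemma~\ref{lem:PZ}, $g(P_X)=P_Y$ and $g(Z_X)=Z_Y$. For each $m$ the set $\{A\in P_Y:\max A\le m\}$ is compact, so $\max$ is bounded on its preimage in $P_X$. In other words,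
\begin{equation}\label{eq:proper}
\max g(A)\to\infty\quad\text{as}\quad\max A\to\infty,\ A\in P_X.
\end{equation}

Lemma~\ref{lem:key} does not say that points of $Z_2$ are immobile, only that they stay in $Z_2$. To exclude that a point of $Z_2$ corresponds to a point $\langle l,r\rangle$ of $Z_1$ we use how far the latter can travel: along the whole curve $r'\mapsto\langle l,r'\rangle$, which is shadowed by large circles $S_v$ of the plane $P_Y$.

\begin{proposition}\label{prop:strata}
$g(Z_{2,X})=Z_{2,Y}$ and $g(Z_{1,X})=Z_{1,Y}$.
\end{proposition}

\begin{proof}
It suffices to show $g(Z_{2,X})\subset Z_{2,Y}$. The same statement for $g^{-1}$ then gives equality, and the claim for $Z_1$ follows from $g(Z_X)=Z_Y$. Suppose that $z\in Z_{2,X}$ and $g(z)=\langle l,r\rangle\in Z_{1,Y}$ with $l\in L$ and $r>0$. Let $\mathcal W=\{\langle y,s\rangle:y\in V,\ s\in I\}$ be a neighborhood of $g(z)$ as in \eqref{eq:chart}. For any $r'\in R_Y$,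
\[
G_t(\langle y,s\rangle)=\langle y,(1-t)s+tr'\rangle\qquad(y\in V,\ s\in I,\ 0\le t\le1)
\]
is a local deformation at $g(z)$, continuous by \eqref{eq:chart} and (H1). Then $g^{-1}\circ G_t\circ g$ is a local deformation at $z$, defined on $g^{-1}(\mathcal W)$, and Lemma~\ref{lem:key} with $t=1$ gives
\begin{equation}\label{eq:slide}
g^{-1}(\langle l,r'\rangle)\in Z_{2,X}\qquad\text{for all }r'\in R_Y.
\end{equation}

Choose $y_n\in R_Y$ with $y_n\to l$; then $y_n\to\infty$. Every element of the circle $S_{y_n}\subset P_Y$ has the form $\langle y_n,r'\rangle$, and $D(\langle y_n,r'\rangle,\langle l,r'\rangle)\le d(y_n,l)$. By \eqref{eq:slide} and uniform continuity of $g^{-1}$,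
\[
\sup\{D(A,Z_{2,X}):A\in g^{-1}(S_{y_n})\}\to0 .
\]
Let $\gamma=\{\langle1,s\rangle:s\ge1\}\subset P_X$. It lies in the compact set $\{A\in B_X:1\in A\}$, which is disjoint from the compact set $Z_{2,X}$ and so has positive distance from it. Hence $g(\gamma)\cap S_{y_n}=\emptyset$ for large $n$. On the other hand $g(\gamma)\subset P_Y$ is connected, and $\max$ is continuous on it and unbounded by \eqref{eq:proper}. So $\max$ takes on $g(\gamma)$ every value above $\max g(\{0,1\})$, in particular $y_n$ for large $n$. This is a contradiction.
\end{proof}

\begin{corollary}\label{cor:phi}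
$g(Z_{0,X})=Z_{0,Y}$. Hence there is a homeomorphism $\varphi:K\to L$ with $g(\{0,p\})=\{0,\varphi(p)\}$ for all $p\in K$.
\end{corollary}

\begin{proof}
A point $z\in Z_2$ lies in $Z_0$ if and only if there is a path $\sigma:[0,1]\to B_X$ with $\sigma([0,1))\subset Z_1$ and $\sigma(1)=z$. One direction is Lemma~\ref{lem:door}; the paths $t\mapsto\langle p,1-t\rangle$ give the other. By Proposition~\ref{prop:strata}, $g$ and $g^{-1}$ preserve this property. Finally $p\mapsto\{0,p\}$ is a continuous bijection from the compact space $K$ onto $Z_{0,X}$, hence a homeomorphism, and the same holds for $L$.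
\end{proof}

\section{Following the ray}\label{sec:ray}

Knowing $K\cong L$ is not enough; one must also compare how the two rays approach their remainders.

\begin{example}\label{ex:zigzag}
Let $X$ be as in Example~\ref{ex:sin}, and let $X'$ be the closure of the ray $t\mapsto(1/(1+t),\eta(t))$, where $\eta$ has period $4$, is linear between consecutive integers, and takes the values $-1,\frac12,-\frac12,1$ at $0,1,2,3$. Both remainders equal $K=\{p_s:-1\le s\le 1\}$, but $X'\not\cong X$. The intervals $J_k=[4k+\frac23,4k+\frac32]$ of $R_{X'}$ have both end points at height $0$ and converge to the arc $E=\{p_s:0\le s\le\frac12\}$. A homeomorphism $f:X'\to X$ would map ray to ray and $K$ to $K$ (Lemma~\ref{lem:O}), so the intervals $f(J_k)$ would converge to the arc $f(E)$, which misses $p_{\pm1}$. For large $k$ the interval $f(J_k)$ contains no integer, so the height is monotone on it; as both its end points tend to $f(p_0)$, its limit is a point and not an arc.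
\end{example}

We would like to read off a map of rays from the restriction of $g$ to the sets $\{0,t\}$. But $g$ need not preserve this family: as in the introduction, a homeomorphism of the plane $P$ that is the identity outside a disk extends to $B_X$. We therefore keep the one coordinate that is continuous on all of $P_Y$. For $t\in R_X$ write
\[
g(\{0,t\})=\langle u(t),v(t)\rangle,\qquad 0\le u(t)\le v(t),
\]
with $u(t)=0$ if this set has at most two points. Then $v(t)=\max g(\{0,t\})$ is continuous, and $v(t)\to\infty$ as $t\to\infty$ by \eqref{eq:proper}.

For large $t$ the set $g(\{0,t\})$ is close to some $\{0,\varphi(p)\}$, so $u(t)$ is close to $0$ or to $v(t)$ in $Y$. Closeness in $Y$ is too weak: two points of the ray near $\varphi(p)$ may bound an interval that sweeps along all of $L$. The next lemma excludes this. The idea is to use the spare point of $\{0,t\}$. The path $r\mapsto\langle r,t\rangle$ shadows $r\mapsto\langle r,p\rangle\in Z_1$, whose image has a point near $0$ other than $0$. The image of the first path must produce such a point too, and if both its free points start near $\varphi(p)$, it can do so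 only after they merge, inside a small ball.

\begin{lemma}\label{lem:short}
For every $\varepsilon>0$ there is $T$ such that for each $t\ge T$ one of the intervals $[0,u(t)]$ and $[u(t),v(t)]$ of $R_Y$ has diameter less than $\varepsilon$.
\end{lemma}

\begin{proof}
\emph{Constants.} Choose $\eta>0$ with $\operatorname{diam}[0,\eta]<\varepsilon$ in $Y$. Choose $\rho>0$ with $4\rho<\varepsilon$, $6\rho<d(0,L)$ and $B(0,2\rho)\subset[0,\eta)$; the last is possible by (R1). Then $B(0,3\rho)\cap B(l,3\rho)=\emptyset$ for all $l\in L$. By (R2) choose $m>0$ such that $d(y,L)<\rho$, and hence $y\notin B(0,2\rho)$, for all $y\in R_Y$ with $y>m$. Since $D(\langle r,x\rangle,\langle0,x\rangle)\le d(r,0)$, uniform continuity of $g$ gives $\delta>0$ with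
\begin{equation}\label{eq:delta}
D\bigl(g\langle r,x\rangle,g\langle0,x\rangle\bigr)<\rho\qquad(x\in X,\ 0\le r\le\delta).
\end{equation}

\emph{The model paths in $Z$.} For $p\in K$ and $0<r\le\delta$ we have $g\langle r,p\rangle\in Z_{1,Y}$ by Proposition~\ref{prop:strata}; let $\tau(p,r)$ be its point in $(0,\infty)$, a continuous function of $(p,r)$. By \eqref{eq:delta} and Corollary~\ref{cor:phi}, $\tau(p,r)$ lies in one of the disjoint balls $B(0,\rho)$ and $B(\varphi(p),\rho)$. Lemma~\ref{lem:door}, applied to the path $s\mapsto g\langle\delta-s,p\rangle$, $0\le s\le\delta$, gives $\tau(p,r)\to0$ as $r\to0$. Since $(0,\delta]$ is connected, $\tau(p,r)\in B(0,\rho)$ throughout; in particular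
\begin{equation}\label{eq:tau}
\tau(p,\delta)\in B(0,\rho)\qquad(p\in K).
\end{equation}
Let $\kappa=\min\{\rho,\ \min_{p\in K}d(0,\tau(p,\delta))\}$, which is positive by compactness of $K$.

\emph{Choice of $T$.} For $t>\delta\ge r$ we have $\max\langle r,t\rangle=t$ and $D(\langle r,t\rangle,\langle r,p\rangle)\le d(t,p)$. By \eqref{eq:proper}, (R2) and uniform continuity of $g$ there is $T>\delta$ such that for every $t\ge T$ there is $p\in K$ with
\begin{equation}\label{eq:T}
\max g\langle r,t\rangle>m\quad\text{and}\quad D\bigl(g\langle r,t\rangle,g\langle r,p\rangle\bigr)<\kappa\qquad(0\le r\le\delta).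
\end{equation}

\emph{The argument.} Fix $t\ge T$ and such a $p$. Put $A(r)=g\langle r,t\rangle\in P_Y$ and $v_r=\max A(r)$ for $0\le r\le\delta$, and let $Q=B(\varphi(p),2\rho)$. Then $A(0)=\langle u(t),v(t)\rangle$ and $v_0=v(t)$. By \eqref{eq:T} and \eqref{eq:delta}, $D(A(r),\{0,\varphi(p)\})<\kappa+\rho\le2\rho$, so $A(r)\subset B(0,2\rho)\cup Q$, and $v_r\in Q$ because $v_r>m$.

If $u(t)\in B(0,2\rho)$, then $[0,u(t)]\subset[0,\eta]$ and we are done. Otherwise $u(t)\in Q$; then $u(t)\ne0$, so $A(0)$ has three points. Let $E$ be the closed set of $r\in[0,\delta]$ for which $A(r)$ has at most two points. For $r\notin E$ write $A(r)=\{0,u_r,v_r\}$ with $0<u_r<v_r$; here $u_r$ is continuous in $r$ by (H3), and $u_0=u(t)$. On any interval that starts at $0$ and misses $E$, the point $u_r$ stays in $Q$, because $Q$ and $B(0,2\rho)$ are disjoint and open.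

Suppose $E=\emptyset$. Then $A(\delta)\setminus\{0\}\subset Q$. By \eqref{eq:T} some $y\in A(\delta)$ has $d(y,\tau(p,\delta))<\kappa$, and $y\ne0$ because $d(0,\tau(p,\delta))\ge\kappa$. So $y\in Q$ and $\tau(p,\delta)\in B(\varphi(p),3\rho)$, contradicting \eqref{eq:tau}.

Hence $r_*=\min E$ exists, $r_*>0$, and $A(r_*)=\{0,v_{r_*}\}$. As $r\uparrow r_*$, the limit points of $u_r$ lie in $A(r_*)$ by (H2) and in $\operatorname{cl}Q$, which does not contain $0$. So $u_r\to v_{r_*}$. The sets $\{u_r:r<r_*\}\cup\{v_{r_*}\}$ and $\{v_r:r\le r_*\}$ are connected and intersect, so their union is a connected subset of $R_Y$, that is, an interval. It contains $u(t)$ and $v(t)$ and lies in $Q$. Therefore $\operatorname{diam}[u(t),v(t)]\le4\rho<\varepsilon$.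
\end{proof}

In the plane $P_Y$, the lemma says that $g(\{0,t\})$ is joined to $\{0,v(t)\}$ by a short arc of the circle $S_{v(t)}$. Pulling such arcs back shows that $v$, which need not be injective, fails to be so only at small scales.

\begin{lemma}\label{lem:v}
\begin{enumerate}
\item[(a)] If $t_n\in R_X$ and $t_n\to p\in K$, then $v(t_n)\to\varphi(p)$.
\item[(b)] For every $\varepsilon>0$ there is $T$ such that $T\le t<t'$ and $v(t)=v(t')$ imply $\operatorname{diam}[t,t']<\varepsilon$ in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $v(t_n)\in g(\{0,t_n\})\to\{0,\varphi(p)\}$ and $v(t_n)\to\infty$. By (H2) and (R2) the limit points of $v(t_n)$ lie in $\{0,\varphi(p)\}\cap L=\{\varphi(p)\}$.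

(b) Let $0<\varepsilon_1<\min\{\varepsilon/2,\,d(0,K)/4\}$. By uniform continuity choose $\varepsilon'>0$ such that $g^{-1}$ maps sets of diameter less than $2\varepsilon'$ to sets of diameter less than $\varepsilon_1$. Take $T$ from Lemma~\ref{lem:short} for $\varepsilon'$, so large that also $d(0,t)>2\varepsilon_1$ for $t\ge T$, which is possible since $d(t,K)\to0$. For $t\ge T$ let $I_t$ be one of $[0,u(t)]$, $[u(t),v(t)]$ with diameter less than $\varepsilon'$, and let $\mathcal C_t=\{\langle s,v(t)\rangle:s\in I_t\}\subset P_Y$. This set is connected, has diameter less than $\varepsilon'$ by (H1), and contains $g(\{0,t\})$ (at $s=u(t)$) and $\{0,v(t)\}$ (at the other end of $I_t$).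

Let $T\le t<t'$ and $v(t)=v(t')$. Then $\mathcal C_t$ and $\mathcal C_{t'}$ share the point $\{0,v(t)\}$, so $\mathcal K=g^{-1}(\mathcal C_t\cup\mathcal C_{t'})\subset P_X$ is connected, has diameter less than $\varepsilon_1$, and contains $\{0,t\}$ and $\{0,t'\}$. The set $\{\max A:A\in\mathcal K\}$ is a connected subset of $R_X$ containing $t$ and $t'$, hence $[t,t']$. Each $A\in\mathcal K$ is within $\varepsilon_1$ of $\{0,t\}$, so this connected set lies in the union of the disjoint balls $B(0,\varepsilon_1)$ and $B(t,\varepsilon_1)$, and it contains $t$. Thus $[t,t']\subset B(t,\varepsilon_1)$ and $\operatorname{diam}[t,t']\le2\varepsilon_1<\varepsilon$.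
\end{proof}

By (a), $v$ and $\varphi$ together define a continuous map $X\to Y$. It remains to replace $v$ by a homeomorphism of rays with the same limits. We first make it monotone, which (b) allows, and then strictly monotone.

\begin{proposition}\label{prop:extend}
The homeomorphism $\varphi:K\to L$ extends to a homeomorphism $\Phi:X\to Y$.
\end{proposition}

\begin{proof}
Let $w(t)=\max_{0\le s\le t}v(s)$. This function is continuous and nondecreasing, and $w(t)\to\infty$.

\emph{Claim: if $t_n\in R_X$ and $t_n\to p\in K$, then $w(t_n)\to\varphi(p)$.} Choose $s_n\le t_n$ with $v(s_n)=w(t_n)$. Since $w(t_n)\to\infty$ and $v$ is bounded on bounded sets, $s_n\to\infty$. Since $v(t_n)\le v(s_n)$ and $v(t)\to\infty$, the intermediate value theorem gives $t_n'\ge t_n$ with $v(t_n')=v(s_n)$. By Lemma~\ref{lem:v}(b), $\operatorname{diam}[s_n,t_n']\to0$ (the diameter is $0$ when $s_n=t_n'$). As $t_n\in[s_n,t_n']$, we get $s_n\to p$, and Lemma~\ref{lem:v}(a) gives $w(t_n)=v(s_n)\to\varphi(p)$.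

Subdividing each compact interval $[n,n+1]\subset R_Y$ into finitely many intervals of diameter less than $1/n$, we obtain $w(0)<y_0<y_1<\cdots$ with $y_j\to\infty$ and $\operatorname{diam}[y_j,y_{j+1}]\to0$ in $Y$. Let $t_j=\min\{t:w(t)=y_j\}$. Since $w$ is nondecreasing, $0<t_0<t_1<\cdots$, and $t_j\to\infty$ because $w$ is bounded on bounded sets. Let $f:[0,\infty)\to[0,\infty)$ be the piecewise linear homeomorphism with $f(0)=0$ and $f(t_j)=y_j$. For $t\in[t_j,t_{j+1}]$ both $f(t)$ and $w(t)$ lie in $[y_j,y_{j+1}]$, so $d(f(t),w(t))\to0$ as $t\to\infty$.

Define $\Phi=f$ on $R_X$ and $\Phi=\varphi$ on $K$. This is a bijection $X\to Y$, continuous on the open set $R_X$. Let $x_n\to p\in K$. Along the terms in $K$, $\Phi(x_n)\to\varphi(p)$ by continuity of $\varphi$; along the terms in $R_X$, $\lim f(x_n)=\lim w(x_n)=\varphi(p)$ by the claim. So $\Phi$ is a continuous bijection from a compact space onto a metric space, hence a homeomorphism.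
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Part (2) is Corollary~\ref{cor:phi} together with Proposition~\ref{prop:extend}. Part (3) is Proposition~\ref{prop:reduce}(b), in which the ray $O(Y)$ is the given ray $R_Y$ by Lemma~\ref{lem:O}.

For (1), suppose $B_X\cong B_Y$. If the remainder of $X$ is a point, $X$ is an arc and $B_X$ is path connected as an image of $X\times X$; if it is nondegenerate, $B_X$ is not path connected by Lemma~\ref{lem:PZ}. The same holds for $Y$. So either both spaces are arcs, or both remainders are nondegenerate and (2) applies. Conversely, suppose $X\cong Y$. It suffices to find a homeomorphism $f:X\to Y$ with $f(0)=0$, for then $A\mapsto f(A)$ maps $B_X$ homeomorphically onto $B_Y$. If $X$ and $Y$ are arcs, $0$ is an end point of each by Lemma~\ref{lem:O} and (R3), and such an $f$ exists. Otherwise both remainders are nondegenerate, and by Lemma~\ref{lem:O} every homeomorphism $f$ maps $R_X=O(X)$ onto $R_Y=O(Y)$ and $0$ to $0$.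
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $h:F_3(X)\to F_3(Y)$ be a homeomorphism. If $K$ is a point, $X$ is an arc, and so is $Y$ by Proposition~\ref{prop:reduce}(a). If $K$ is nondegenerate, Proposition~\ref{prop:reduce}(b) shows that $Y$ is a metric compactification of the ray with nondegenerate remainder and that $B_X\cong B_Y$. By Theorem~\ref{thm:B}(1), $X\cong Y$.
\end{proof}

\begin{remark}
Parts (2) and (3) of Theorem~\ref{thm:B} fail for degenerate remainders. Let $X=Y=[0,1]$ with ray $[0,1)$ and remainder $\{1\}$. The map $\Psi$ identifies $B_X$ with the disk $|z|\le1$, and the rotation $z\mapsto-z$ sends $\{0,1\}$ to $\{0,\frac12,1\}$. The homeomorphism of $F_3(X)$ induced by $x\mapsto1-x$ sends $B_X$ to $\{A:1\in A\}\neq B_X$.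
\end{remark}

\begin{thebibliography}{1}

\bibitem{comp}
\emph{Compactifications of $[0,\infty)$ with unique hyperspace $F_n(X)$},
\texttt{https://hrcak.srce.hr/file/68587}.

\end{thebibliography}
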